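# Two projective planes in the 4-sphere with one exterior

## 1. Reversible knots: two twist spins that give one projective plane

Everything in these notes is smooth, and corners are rounded silently. A *projective plane in $S^4$* is a smoothly embedded real projective plane $P\subset S^4$, and a *2-knot* is a smoothly embedded 2-sphere $K\subset S^4$. The *exterior* of such a surface $F$ is $E(F)=S^4-\operatorname{Int}N(F)$, with $N(F)$ a closed tubular neighborhood. Two surfaces are *equivalent* if some diffeomorphism of $S^4$ carries one onto the other.

Does the exterior determine the surface? For 2-knots it does not: Cappell–Shaneson give inequivalent 2-knots with diffeomorphic exteriors. For projective planes, a result of Price says that a fixed exterior belongs to at most two inequivalent projective planes. The paper "Gluck Surgery along a 2-Sphere in a 4-Manifold is Realized by Surgery along a Projective Plane" asks whether two ever occur: are there inequivalent projective planes $P,P'$ in $S^4$ with $E(P)\cong E(P')$? We shall prove that there are. We begin with a family of pairs $P_+,P_-$ indexed by classical knots, and with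 the knots for which the pair collapses.

**The standard plane.** View $S^4$ as the unit sphere in the 5-dimensional space of traceless symmetric real $3\times3$ matrices. Let $P_0$ be the set of those matrices whose two largest eigenvalues are equal. Such a matrix is determined by the line of its smallest eigenvalue, so $P_0\cong\mathbb{RP}^2$ (the Veronese plane).

**Definition (product parametrization).** A 2-knot has normal Euler number $0$ (its self-intersection number in $S^4$), so its normal bundle is trivial. A *product parametrization* of $K$ is an orientation-preserving bundle diffeomorphism $\kappa:S^2\times D^2\to N(K)$. Its restriction to $S^2\times S^1$ is denoted by the same letter.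

**Definition (the sum $K\#P_0$).** Choose a disk $\Delta_1\subset S^2$, a disk $\Delta_2\subset P_0$, an orientation-preserving trivialization $\nu:\Delta_2\times D^2\to N(P_0)|_{\Delta_2}$ and an orientation-reversing diffeomorphism $r:\Delta_1\to\Delta_2$. Remove the ball pairs $\kappa(\Delta_1\times D^2)$ and $\nu(\Delta_2\times D^2)$ and glue their boundaries by $\kappa(y,w)\mapsto\nu(ry,w)$, which reverses orientation. The result is a projective plane $K\#P_0$ in $S^4$. It does not depend on an orientation of $K$. Indeed, moving $\Delta_2$ around an orientation-reversing loop of $P_0$ brings it back with its orientation reversed and, since $S^4$ is oriented, with the orientation of the normal disk reversed too.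

**Definition (twist spin).** Let $k\subset S^3$ be a knot, and let $(B^3,a)$ be the complement of a small standard ball pair in $(S^3,k)$. Near $\partial B^3$ the arc $a$ is the $z$-axis, with ends $N,S$. Let $R_\theta$ be the rotation by $\theta$ about the $z$-axis. For $m\ne0$ put
$$S^4_m=B^3\times S^1\cup S^2\times D^2,\qquad (x,s)\sim(R_{ms}x,s)\ \text{ for }(x,s)\in\partial B^3\times S^1,$$
$$K_m=\tau_m(k)=a\times S^1\cup\{N,S\}\times D^2,$$
oriented by $B^3\times S^1$. Since $R_{ms}$ extends over $B^3$, the map $(x,s)\mapsto(R_{ms}x,s)$ on the first piece and the identity on the second identify $S^4_m$ with $B^3\times S^1\cup_{\mathrm{id}}S^2\times D^2=S^4$. The arc then turns $m$ times while it is spun. This is Zeeman's $m$-twist spin. Put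
$$P_+=K_2\#P_0,\qquad P_-=K_{-2}\#P_0 .$$

*The unknot by hand.* If $k$ is the unknot, $a$ is a diameter. Let $H\subset B^3$ be a half disk bounded by $a$ and a meridian arc $b\subset\partial B^3$. In the untwisted picture $K_m$ bounds $H\times S^1\cup b\times D^2$, a solid torus with a 2-handle along its core direction, that is, a 3-ball. So $K_{\pm2}$ are unknotted and $P_+$, $P_-$ and $P_0$ are all equivalent.

**The mirror map.** The map $\iota(x,s)=(x,-s)$, $\iota(y,z)=(y,\bar z)$ is an orientation-reversing diffeomorphism $(S^4_2,K_2)\to(S^4_{-2},K_{-2})$. The gluing is respected because $(x,s)\sim(R_{2s}x,s)$ goes to $(x,-s)\sim(R_{(-2)(-s)}x,-s)$. It is the wrong map for comparing $P_+$ with $P_-$: it reverses orientation, and we add the same $P_0$ on both sides. A symmetry of $k$ repairs this.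

**Proposition 1.1.** Suppose some diffeomorphism $g_0$ of $S^3$ (preserving or reversing the orientation of $S^3$) maps $k$ to itself and reverses the orientation of $k$. Then there is an orientation-preserving diffeomorphism $(S^4_2,K_2)\to(S^4_{-2},K_{-2})$, and $P_+$, $P_-$ are equivalent.

*Proof.* **Step 1: make $g_0$ linear on the removed ball.** Sliding along $k$, isotope $g_0$ through maps of pairs until it fixes the center of the removed ball. Take linear coordinates there with $k$ the $z$-axis. The isotopy $x\mapsto t^{-1}g_0(tx)$ preserves the $z$-axis and replaces $g_0$ near the center by its derivative. This derivative preserves the $z$-axis, reverses it, and acts on $\mathbb R^3/(z\text{-axis})$ by some $A\in GL(2,\mathbb R)$. The linear maps with these properties form two path components, according to the sign of $\det A$. If $g_0$ preserves orientation then $\det A<0$, and we may take the map to be the $\pi$-rotation $r_x$ about the $x$-axis. If $g_0$ reverses orientation then $\det A>0$, and we may take it to be $-1$. These maps are orthogonal, so after shrinking the ball, $g_0$ preserves $B^3$ and is $r_x$, resp.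 $-1$, on $\partial B^3$.

**Step 2: spin the symmetry.** If $g_0$ preserves orientation, use $r_xR_\theta=R_{-\theta}r_x$. The maps $g_0\times\mathrm{id}$ on $B^3\times S^1$ and $r_x\times\mathrm{id}$ on $S^2\times D^2$ fit together to a map $S^4_2\to S^4_{-2}$, because $r_xR_{2s}x=R_{-2s}r_xx$. It preserves orientation and carries $K_2$ to $K_{-2}$. If $g_0$ reverses orientation, $-1$ commutes with $R_\theta$. So $g_0\times\mathrm{id}$ and $(-1)\times\mathrm{id}$ give an orientation-reversing diffeomorphism of $(S^4_2,K_2)$; compose it with $\iota$.

**Step 3: add $P_0$.** An orientation-preserving diffeomorphism of pairs from $K_2$ to $K_{-2}$ gives an equivalence of the sums with $P_0$, since the orientations of the 2-knots do not matter. $\square$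

*Example.* The torus knot $t\mapsto\frac1{\sqrt2}(e^{ipt},e^{iqt})$ in $S^3\subset\mathbb C^2$ is reversed by $(z,w)\mapsto(\bar z,\bar w)$, which sends $t$ to $-t$. So all torus knots give $P_+\sim P_-$.

What changes for a knot without such a symmetry? The map of Step 2 disappears. We shall find that the *exteriors* of $P_+$ and $P_-$ are diffeomorphic for every knot, so the exterior itself cannot tell the planes apart. For suitable knots the planes nevertheless differ, and the missing symmetry of $k$ is exactly the reason.

## 2. The double branched cover, the group $\Gamma$, and the theorems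

Let $M\to S^3$ be the double cover branched along $k$, $\sigma$ its covering involution, $\tilde k=\mathrm{Fix}(\sigma)$, $\widetilde M\to M$ the universal cover and $G=\pi_1(M)$. Let $\Gamma$ be the group of all lifts of $1$ and $\sigma$ to $\widetilde M$, so that
$$1\to G\to\Gamma\to\mathbb Z/2\to1 .$$

**The canonical map.** We express $\Gamma$ through the knot group. The group $\Gamma$ acts freely on $\widetilde M$ minus the preimage of $\tilde k$, with quotient $(M\setminus\tilde k)/\sigma=S^3\setminus k$. So this space is a regular cover of $S^3\setminus k$ with group $\Gamma$, and we get a surjection $\pi_1(S^3\setminus k)\to\Gamma$ whose kernel is the fundamental group of the cover. As $\widetilde M$ is simply connected, that group is normally generated by the meridians of the preimage of $\tilde k$, and these are the conjugates of $\mu^{\pm2}$, $\mu$ a meridian of $k$. Thus the *canonical map* $\pi_1(S^3\setminus k)\to\Gamma$ is onto with kernel $\langle\langle\mu^2\rangle\rangle$. Consequently $\Gamma^{ab}=\mathbb Z/2$, so $G=[\Gamma,\Gamma]$ is characteristic in $\Gamma$.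

*Example.* For the trefoil, $\Gamma=\langle x,y\mid xyx=yxy,\ x^2=y^2=1\rangle=S_3$ and $G=\mathbb Z/3$. Here $M$ is a lens space, which is not aspherical, so the trefoil will not satisfy the condition below.

**Condition (R).** $M$ is aspherical, and for every $\gamma\in\mathrm{Aut}(\Gamma)$ there is a diffeomorphism $\tilde g$ of $\widetilde M$ with $\tilde ga\tilde g^{-1}=\gamma(a)$ for all $a\in\Gamma$. We say that $\tilde g$ *realizes* $\gamma$. A map realizing an automorphism normalizes $G$, so it descends to a diffeomorphism $\bar g$ of $M$. It carries lifts of $\sigma$ to lifts of $\sigma$, so $\bar g$ commutes with $\sigma$ and preserves $\tilde k$.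

Let $e$ denote the normal Euler number. Section 4 shows $e(P_0)=\pm2$. We orient $S^4$ so that $e(P_0)=2$; only $e(P_0)\ne0$ is used.

**Theorem 2.1.** Let $k$ be the pretzel knot $P(p,q,r)$ with $p,q,r$ odd and $|p|,|q|,|r|\ge3$ pairwise distinct. Then $E(P_+)\cong E(P_-)$, but $P_+$ and $P_-$ are inequivalent.

For instance $k=P(3,5,7)$ answers the question.

**Theorem 2.2.** For every knot $k$, $E(P_+)\cong E(P_-)$ by an orientation-preserving diffeomorphism. If some diffeomorphism of $S^3$ (of either orientation character) maps $k$ to itself reversing the orientation of $k$, then $P_+,P_-$ are equivalent. Conversely, if $k$ satisfies (R) and $P_+,P_-$ are equivalent, then such a diffeomorphism exists. Condition (R) holds whenever $M$ is hyperbolic.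

**Theorem 2.3.** Let $k$ be as in Theorem 2.1, or satisfy (R) and admit no diffeomorphism as in Theorem 2.2. Let $m\equiv2\pmod4$, $K=\tau_m(k)$, and let $K'$ be the core of the Gluck reconstruction of $S^4$ along $K$ (which is again $S^4$, by Gordon). Then $K\#P_0$ and $K'\#P_0$ have diffeomorphic exteriors and are inequivalent.

By Price's result, in Theorems 2.1 and 2.3 the exterior carries exactly two projective planes up to equivalence.

## 3. The exterior of a twist spin as a mapping torus, and the Gluck twist

Let $\mathrm{rot}_\theta$ be the rotation of $S^2$ (or $B^3$) about a fixed axis, and $\tau(y,\vartheta)=(\mathrm{rot}_\vartheta y,\vartheta)$ on $S^2\times S^1$.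

**Definition (Gluck pair).** A *Gluck pair* $(K,K')$ consists of two 2-knots in $S^4$, an orientation-preserving identification $E(K)=E(K')=:E_K$, and product parametrizations $\kappa,\kappa'$ of $K,K'$ with $\kappa'=\kappa\tau$ on $S^2\times S^1$.

*Example.* Let $K=S^2\times0$ in $S^4=B^3\times S^1\cup_{\mathrm{id}}S^2\times D^2$. Regluing $S^2\times D^2$ by $\tau$ gives a manifold $X'$. The identity on $S^2\times D^2$ together with $\hat\tau(y,\vartheta)=(\mathrm{rot}_\vartheta y,\vartheta)$ on $B^3\times S^1$ is a diffeomorphism $S^4\to X'$. So we have a Gluck pair of unknotted spheres with common exterior $B^3\times S^1$. The equivalence of the two knots restricts to $\hat\tau$ on the exterior, and not to the identity.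

**Step 1: a circle-valued function and a flow on the complement of $K_m$.** Let $\varphi$ be the azimuth about the $z$-axis. Choose a smooth $v:B^3\setminus a\to S^1$ equal to $\varphi$ near $\partial B^3$ and equal to the meridional angle of a tubular neighborhood of $a$. The prescribed values on the boundary torus of the arc exterior extend inside exactly when they vanish on the longitude. This fixes the framing of the tubular neighborhood used for the meridional angle. Define $\Theta:S^4_m\setminus K_m\to S^1$ and a flow $\Psi_u$ by
$$\Theta=v(x)+ms,\quad \Psi_u(x,s)=(x,s+u/m)\ \text{ on the first piece},$$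
$$\Theta=\varphi(y),\quad \Psi_u(y,z)=(R_uy,e^{iu/m}z)\ \text{ on the second.}$$
Both respect $(x,s)\sim(R_{ms}x,s)$, and $\Theta\Psi_u=\Theta+u$. So $\Theta$ is a submersion.

Near $a\times S^1$ let $\zeta$ be the normal coordinate of $a$ with $\arg\zeta=v$, and put $w=\zeta e^{ims}$. Near $\{N,S\}\times D^2$ let $w$ be the horizontal coordinate $y_1+iy_2$ of $y$. These agree on the overlap, as $R_{ms}$ multiplies the horizontal coordinate by $e^{ims}$. So we get a tubular neighborhood $K_m\times D^2_\epsilon$ with $\arg w=\Theta$ and
$$\Psi_u(y,w)=(\mathrm{rot}_{u/m}y,\ e^{iu}w),$$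
where $\mathrm{rot}$ rotates the sphere $K_m$ in the $s$-direction about the centers of $\{N\}\times D^2$ and $\{S\}\times D^2$.

**Step 2: identify the fibre and the monodromy.** Let $M_m^\circ=\Theta^{-1}(0)\cap E(K_m)$. Its part in $B^3\times S^1$ is $\{(x,s):ms=-v(x)\}$, the $|m|$-fold cyclic cover of $B^3\setminus\operatorname{Int}N(a)$. Its other part is $I\times D^2$ ($y$ in an arc $\varphi=0$, $z\in D^2$), with $\{y\}\times\partial D^2$ covering a meridian $|m|$ times. The map $\sigma_m=\Psi_{2\pi}|_{M_m^\circ}$ is $(x,s)\mapsto(x,s+2\pi/m)$, resp. $(y,z)\mapsto(y,e^{2\pi i/m}z)$. Thus $M_m^\circ$ is the $|m|$-fold cyclic branched cover of $(S^3,k)$ minus the preimage of $\operatorname{Int}N(a)$, which is an open invariant ball on which the deck group acts by linear rotations. Following the flow,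
$$E(K_m)=M_m^\circ\times\mathbb R/\big([\xi,u+2\pi]=[\sigma_m\xi,u]\big),\qquad[\xi,u]=\Psi_u(\xi).$$

**Step 3: the boundary parametrization.** Identify $S^2=K_m=\partial M_m^\circ=\{w=\epsilon\}$, matching the rotations, and orient so that the product parametrization below preserves orientation. (If an identification matching the rotations has the wrong orientation, compose it with the reflection of $S^2$ in the plane orthogonal to the axis, which commutes with $\mathrm{rot}$.) Then
$$\kappa_m(y,\vartheta)=(y,\epsilon e^{i\vartheta})=\Psi_\vartheta(\mathrm{rot}_{-\vartheta/m}y,\epsilon)=[\mathrm{rot}_{-\vartheta/m}y,\vartheta].$$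

**Lemma 3.1.** For every knot $k$, $(K_2,K_{-2})$ is a Gluck pair.

*Proof.* The mirror map $\iota$ reverses orientation; we correct this by a second orientation-reversing map, available because the monodromy $\sigma_2$ is an involution. First, $\iota$ commutes with $\Theta$ and $\Psi$: on the first piece $\Theta(x,-s)=v(x)+(-2)(-s)$, and $\Psi_u(x,-s)=(x,-s-u/2)=\iota(x,s+u/2)$; similarly on the second. It preserves $w$. So $\iota\kappa_2(y,\vartheta)=\kappa_{-2}(\iota y,\vartheta)$.

Put $j[\xi,u]=[\xi,-u]$ on $E(K_2)$. This is well defined: $[\xi,-u-2\pi]=[\sigma_2^{-1}\xi,-u]=[\sigma_2\xi,-u]$, as $\sigma_2^2=1$. It reverses orientation, and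
$$j\kappa_2(y,\vartheta)=[\mathrm{rot}_{-\vartheta/2}y,-\vartheta]=\kappa_2(\mathrm{rot}_{-\vartheta}y,-\vartheta),$$
because $\kappa_2(y',-\vartheta)=[\mathrm{rot}_{\vartheta/2}y',-\vartheta]$. The boundary now turns through a full rotation. Put $J=\iota j:E(K_2)\to E(K_{-2})$, which preserves orientation, and $\kappa'(y,\vartheta)=\kappa_{-2}(\iota y,-\vartheta)$, which extends over $S^2\times D^2$ by $(y,w)\mapsto(\iota y,\bar w)$ as a bundle map to $N(K_{-2})$. Then
$$J\kappa_2(y,\vartheta)=\kappa_{-2}(\iota\,\mathrm{rot}_{-\vartheta}y,-\vartheta)=\kappa'(\mathrm{rot}_{-\vartheta}y,\vartheta),$$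
that is, $\kappa'=J\kappa_2\tau$. As $J,\kappa_2,\tau$ preserve orientation, $\kappa'$ does so on the boundary, hence it is a product parametrization of $K_{-2}$. Identify $E(K_{-2})$ with $E(K_2)$ by $J$. $\square$

**Spin structures see the twist.** Recall that the spin structures on a spin manifold $X$ form an affine space over $H^1(X;\mathbb Z/2)$. Along a loop $\ell$, a frame of $TX|_\ell$ either lifts to a closed loop in the spin bundle or does not. Changing the spin structure by $y$ changes the answer by $y(\ell)$, and changing the frame by the nontrivial loop of $SO(n)$ changes it too. Also, $S^4$ and the 4-ball have unique spin structures.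

Let $(K,K')$ be a Gluck pair, and let $\mathfrak s^K,\mathfrak s^{K'}$ be the spin structures on $E_K$ inherited from $S^4\supset K$ and $S^4\supset K'$. Let $\mathfrak b$ be the spin structure on $S^2\times S^1$ that extends over $S^2\times D^2$. Then $\kappa^*\mathfrak s^K=\mathfrak b=\kappa'^*\mathfrak s^{K'}$. Along $\text{pole}\times S^1$ the differential $d\tau$ fixes the tangent vector and rotates the normal frame once, so $\tau$ exchanges the two spin structures of $S^2\times S^1$. Since $\kappa'=\kappa\tau$, we have $\kappa^*\mathfrak s^{K'}=(\tau^{-1})^*\mathfrak b\ne\mathfrak b$, so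
$$\mathfrak s^{K'}=\mathfrak s^K+x,\qquad 0\ne x\in H^1(E_K;\mathbb Z/2)=\mathbb Z/2.\tag{1}$$

## 4. The exterior of $P_0$ undoes the twist

**Step 1: the exterior of $P_0$.** The group $SO(3)$ acts on $S^4$ by conjugation. The orbit space is an interval whose ends are $P_0$ and $P_0^*$ (two smallest eigenvalues equal), both $\cong\mathbb{RP}^2$. So $E_0:=E(P_0)$ is a tubular neighborhood of $P_0^*$, the disk bundle $D(W)$ of a plane bundle $W\to\mathbb{RP}^2$ with orientable total space. Hence $\pi_1(E_0)=\mathbb Z/2$, and it is generated by the meridian of $P_0$, because killing the meridian gives $\pi_1(S^4)=1$.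

The boundary $\partial N(P_0)$ is a generic orbit $SO(3)/\{\text{diagonal matrices}\}=S^3/Q_8$, with fundamental group of order $8$. A circle bundle over $\mathbb{RP}^2$ with orientable total space and Euler number $e$ has $\pi_1=\langle a,t\mid ata^{-1}=t^{-1},a^2=t^e\rangle$. This is infinite for $e=0$; otherwise $t^e=a^2$ is both fixed and inverted by $a$, so $t^{2e}=1$ and the order is $4|e|$. So $e(P_0)=\pm2$.

**Step 2: split the exterior of a sum so that $K$ enters only through one gluing map.** From the definition of the sum,
$$E(K\#P_0)=E(K)\cup E_0,\qquad\kappa(y,\vartheta)\sim\nu(ry,\vartheta)\ \text{ for }y\in\Delta_1 .$$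
Insert a collar $S^2\times S^1\times I$ of $\partial E(K)$, glued to $E(K)$ along $S^2\times S^1\times0$ by $\kappa$. What lies outside $E(K)$ is
$$Q=S^2\times S^1\times I\ \cup_{\Delta_1\times S^1\times1}E_0 .$$
Fill $S^2\times S^1\times0$ with $B^3\times S^1$. Absorbing the collar into $B^3$ we get $(B^3\times S^1)\cup_{\Delta_1\times S^1}E_0$. Now $B^3\times S^1\cong(\Delta_1\times I)\times S^1$, attached along $\Delta_1\times0\times S^1\subset\partial E_0$ like a piece of an exterior collar, so the result is $E_0$ again. Hence the filling becomes an embedding
$$F:B^3\times S^1\to\operatorname{Int}E_0,$$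
which depends only on $\nu$ and $r$, not on $K$. Its core is isotopic to a circle $\nu(\text{pt}\times S^1)$, a meridian of $P_0$. With $E_0^*=E_0\setminus\operatorname{Int}F(B^3\times S^1)$ we obtain
$$E(K\#P_0)=E(K)\cup E_0^*,\qquad\kappa(z)\sim F(z)\ \text{ for all }z\in S^2\times S^1 .$$
The spin structure of $S^4\supset K\#P_0$ restricts on $E(K)$ to $\mathfrak s^K$, since $E(K)$ lies in the ball $S^4\setminus\operatorname{Int}\kappa(\Delta_1\times D^2)$, whose spin structure is unique.

**Lemma 4.1.** There is an orientation-preserving diffeomorphism $\Phi_1$ of $E_0$ with $\Phi_1F=F\hat\tau^{-1}$, where $\hat\tau(y,\vartheta)=(\mathrm{rot}_\vartheta y,\vartheta)$ on $B^3\times S^1$.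

*Proof.* **Move the core of $F$ to a projective line.** Let $C_0\subset\mathbb{RP}^2\subset D(W)$ be a projective line. It and the core of $F$ both represent the generator of $\pi_1(E_0)=\mathbb Z/2$, so as parametrized circles they are homotopic, hence isotopic (dimension 4). Replacing $F$ by $hF$ and $\Phi_1$ by $h\Phi_1h^{-1}$, with $h$ the end of an ambient isotopy, does not affect the statement. So assume the core of $F$ is $C_0$.

**A symmetry that changes the framing.** Let $\Phi$ be multiplication by $-1$ in the fibres of $D(W)$. It preserves orientation and fixes $C_0$ pointwise. Let $\gamma$ be the Möbius bundle. The normal bundle of $C_0$ in $\mathbb{RP}^2$ is $\gamma$, and $W|_{C_0}\cong\gamma\oplus\mathbb R$, because the total space of $W$ is orientable and so $W|_{C_0}$ is nonorientable. Hence the normal bundle of $C_0$ is $\gamma\oplus\gamma\oplus\mathbb R$, and there $d\Phi=D:=\mathrm{diag}(1,-1,-1)$. In flat coordinates, which change by $\mathrm{diag}(-1,-1,1)$ after one turn, one framing is $f(s)=$ rotation by $s/2$ in the $\gamma\oplus\gamma$-plane, $0\le s\le2\pi$. On that plane $D$ is a reflection, so $Df^{-1}D=f$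 and
$$f^{-1}Df=D(Df^{-1}D)f=D\cdot\mathrm{rot}_s ,$$
a nontrivial loop in $SO(3)$. So $\Phi$ exchanges the two homotopy classes of framings of $C_0$ of a given orientation.

**Compare.** Precomposition of $F$ with $\hat\tau^{-1}$ also exchanges these two classes. Hence $\Phi F$ and $F\hat\tau^{-1}$ are tubular neighborhoods of the same parametrized circle with homotopic framings. By uniqueness of tubular neighborhoods there is a diffeomorphism $H_1$ of $E_0$, isotopic to the identity with compact support in the interior, with $H_1\Phi F=F\hat\tau^{-1}$. Put $\Phi_1=H_1\Phi$. $\square$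

**Proposition 4.2.** Let $(K,K')$ be a Gluck pair, $P=K\#P_0$, $P'=K'\#P_0$. There is an orientation-preserving diffeomorphism $\psi:E(P)\to E(P')$. Let $E=E(P)$, and let $\mathfrak s,\mathfrak s'$ be the spin structures of $E(P),E(P')$ inherited from $S^4$. Then $H^1(E;\mathbb Z/2)=\mathbb Z/2=\langle x\rangle$ and
$$\psi^*\mathfrak s'=\mathfrak s+x.\tag{2}$$

*Proof.* **The diffeomorphism.** $E(P)$ is glued by $\kappa(z)\sim F(z)$. $E(P')$ is glued by $\kappa'(z)=\kappa(\tau z)\sim F(z)$, i.e. $\kappa(z)\sim F(\tau^{-1}z)$. Since $\Phi_1F(z)=F(\tau^{-1}z)$ on $S^2\times S^1$, and $\Phi_1$ preserves the image of $F$, the map $\psi=\mathrm{id}_{E_K}\cup\Phi_1|_{E_0^*}$ is well defined. It preserves orientation.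

**The fundamental group.** Removing a neighborhood of a circle from a 4-manifold does not change $\pi_1$, so $\pi_1(E_0^*)=\mathbb Z/2$, generated by the image of $t=[\text{pt}\times S^1]$. By van Kampen along $S^2\times S^1$,
$$\pi_1(E)=\pi_1(E_K)/\langle\langle t^2\rangle\rangle,\qquad t\text{ a meridian of }K.\tag{3}$$
Its abelianization is $\mathbb Z/2$, and $H^1(E;\mathbb Z/2)\to H^1(E_K;\mathbb Z/2)$ is an isomorphism; we use $x$ for both generators.

**The spin structures.** On $E_K$ we have $\psi=\mathrm{id}$. So there $\psi^*\mathfrak s'$ restricts to $\mathfrak s^{K'}=\mathfrak s^K+x$ by (1), while $\mathfrak s$ restricts to $\mathfrak s^K$. Hence $\psi^*\mathfrak s'\ne\mathfrak s$, which is (2). $\square$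

With Lemma 3.1, $E(P_+)\cong E(P_-)$ by an orientation-preserving diffeomorphism for every knot $k$: the first claim of Theorem 2.2, and the first half of Theorem 2.1.

## 5. Spin structures remain after the fundamental group fails

The first thing one would try, to show that $P$ and $P'$ are inequivalent, is the fundamental group of the exterior with its peripheral data. This stops at once. Since $\partial E\subset E_0^*$, the image of $\pi_1(\partial E)$ in $\pi_1(E)$ has order at most $2$; it contains a meridian of $P$, on which $x\ne0$, so its order is exactly $2$ and its nontrivial element is the meridian. The same holds for $P'$. As $\psi$ carries boundary to boundary, it carries the conjugacy class of the meridian of $P$ to that of $P'$. The triples (group, peripheral subgroup, meridian) are isomorphic. The difference that we do have is (2).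

**Proposition 5.1.** In the situation of Proposition 4.2, suppose $P$ and $P'$ are equivalent. Then there is an orientation-preserving diffeomorphism $g$ of $E=E(P)$ with $g_*\mathfrak s=\mathfrak s+x$.

*Proof.* Let $\mathcal F:(S^4,P)\to(S^4,P')$ be a diffeomorphism. The normal Euler number is additive under sums and vanishes for 2-knots, so $e(P)=e(P')=e(P_0)=2\ne0$. Reversing the orientation of $S^4$ changes the sign of $e$, so $\mathcal F$ preserves orientation. After an isotopy it restricts to $f:E(P)\to E(P')$ with $f_*\mathfrak s=\mathfrak s'$, by uniqueness of the spin structure of $S^4$. Put $g=\psi^{-1}f$. Then $g_*\mathfrak s=\psi^*\mathfrak s'=\mathfrak s+x$. $\square$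

So we must show that no self-diffeomorphism of $E$ exchanges $\mathfrak s$ and $\mathfrak s+x$. To tell these two apart we need a loop $\ell$ with $x(\ell)=1$ *and* a frame along it, because a spin structure takes values on framed loops. A circle in an oriented 4-manifold has two homotopy classes of framings, and nothing prefers one.

What we can hope for is slightly less. Suppose $\ell$ arises with a normal bundle of the form $\mathbb R\oplus\varepsilon_{\mathbb C}$, where $\varepsilon$ is the flat real line bundle of $x$ and $\varepsilon_{\mathbb C}=\varepsilon\otimes\mathbb C$. If $x(\ell)=1$, the flat structure of $\varepsilon_{\mathbb C}$ returns with a sign, so a trivializing section makes an odd number $n$ of half turns. The choices $n=1$ and $n=-1$ differ by a full twist, so exactly one of them gives a frame that lifts to the spin bundle. Thus *the spin structure selects the handedness of a half turn along the oriented curve $\ell$.* Replacing $\mathfrak s$ by $\mathfrak s+x$ selects the other handedness. Reversing the direction of $\ell$ also exchanges them. A $\mathbb Z/2$-valued invariant of an unoriented curve is therefore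 impossible. But if $\ell$ has a direction coming from an orientation of $\tilde k$, we get an invariant in $\{1,-1\}\subset\mathbb Z/4$, and a diffeomorphism $g$ exchanging the spin structures must reverse $\tilde k$. We now make this precise: $\ell$ will be the preimage of a point of $\tilde k$ under a map to $M$.

## 6. A $\mathbb Z/4$-valued count of half turns

Assume from here on that $M$ is aspherical, so $\widetilde M$ is contractible and $G$ is torsion-free and acts freely.

**Involutions in $\Gamma$.** We need to know the fixed sets. The stabilizer in $\Gamma$ of a point over $\tilde k$ meets $G$ trivially and contains a lift of $\sigma$, so it has order $2$; near the point its generator acts like $\sigma$ near $\tilde k$. Let $h\in\Gamma\setminus G$ be an involution. By Smith theory $\mathrm{Fix}(h)$ is $\mathbb Z/2$-acyclic, hence nonempty and connected. It lies over $\tilde k$ and, by the local description, is open and closed in the preimage of $\tilde k$. So it is one component, and being acyclic it is a line covering $\tilde k$.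

Fix an orientation $o$ of $\tilde k$.

**Data.** $E$ is a compact connected oriented 4-manifold with connected boundary, $\mathfrak s$ a spin structure on it, and $\alpha:\pi_1(E)\to\Gamma$ an isomorphism, where $\pi_1(E)$ acts on the universal cover $\hat E$ by deck transformations. Let $x:\pi_1(E)\to\Gamma/G=\mathbb Z/2$ be induced by $\alpha$; assume $x|_{\partial E}\ne0$. Let $\tilde E\to E$ be the double cover of $x$, $T$ its deck transformation, $\varepsilon$ the associated flat real line bundle and $\varepsilon_{\mathbb C}=\varepsilon\otimes\mathbb C$. Let $\hat c:\hat E\to\widetilde M$ be $\alpha$-equivariant, with induced $c:\tilde E\to M$, $cT=\sigma c$, such that $c(\partial\tilde E)=p_0\in\tilde k$.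

**Definition (the curve $L$).** Let $p\in\tilde k\setminus p_0$. Equivariant maps $\tilde E\to M$ are sections of $\tilde E\times_{\mathbb Z/2}M\to E$, and $\tilde E\times_{\mathbb Z/2}\{p\}$ is a submanifold of codimension 3. By ordinary transversality for sections, a small perturbation, fixed near $\partial E$, makes $c$ smooth near $c^{-1}(p)$ and transverse to $p$. Put $L=c^{-1}(p)/T\subset\operatorname{Int}E$, a closed 1-manifold. Write $T_pM=T_p\tilde k\oplus N_p$; here $\sigma$ acts as $1\oplus(-1)$. Orient $T_p\tilde k$ by $o$, orient $N_p$, and identify $N_p=\mathbb C$. The normal bundle of $L$ is $\tilde E|_L\times_{\mathbb Z/2}T_pM$, so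
$$TE|_L=TL\oplus\mathbb R\oplus\varepsilon_{\mathbb C},$$
and $L$ is oriented so that this preserves orientation.

**Definition ($\theta$).** For a component $\ell$ of $L$ choose a unit section $\xi$ of $\varepsilon_{\mathbb C}|_\ell$. Let $\pi n$ be its total rotation along $\ell$ relative to the flat structure; the holonomy is $(-1)^{x(\ell)}$, so $n\in\mathbb Z$ and $n\equiv x(\ell)$ mod 2. Let $\delta\in\mathbb Z/2$ be $0$ if the frame $(T\ell,1,\xi,i\xi)$ lifts to a closed loop in the spin bundle of $\mathfrak s$, and $1$ otherwise. (If a frame has the wrong orientation, first apply a constant matrix of $O(4)$. As $SO(4)$ is connected, $\delta$ is unaffected by constant sign changes and permutations; it is also unaffected by stabilization.) Put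
$$\theta(\ell)=n+2(1+\delta)\in\mathbb Z/4,\qquad\theta=\theta_o(E,\mathfrak s)=\sum_{\ell\subset L}\theta(\ell).$$

*Example.* Let $x(\ell)=1$. If the choice $n=1$ has $\delta=0$, then $\theta(\ell)=1+2=3$; the choice $n=-1$ then has $\delta=1$ and gives $-1+4=3$ again. If instead $n=1$ has $\delta=1$, then $\theta(\ell)=1$.

**Elementary properties.** A full twist of $\xi$ changes $n$ by $\pm2$ and $\delta$ by $1$, so $\theta(\ell)$ is well defined. The choice of the oriented identification $N_p=\mathbb C$ is irrelevant, as $GL^+(2,\mathbb R)$ is connected. Reversing $\ell$ alone changes $n$ to $-n$ and keeps $\delta$, so it negates $\theta(\ell)$ in $\mathbb Z/4$. Reversing the orientation of $N_p$ reverses $\ell$ and conjugates $\mathbb C$; these two effects on $n$ cancel, and $\delta$ is unchanged. Reversing $o$ reverses $L$ and changes nothing else but a constant sign in the frame, so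
$$\theta_{-o}=-\theta_o.\tag{4}$$
Finally, $\theta\equiv\langle x,[L]\rangle$ mod 2, and replacing $\mathfrak s$ by $\mathfrak s+x$ changes $\delta(\ell)$ by $x(\ell)$. Hence
$$\theta_o(E,\mathfrak s+x)=\theta_o(E,\mathfrak s)+2\langle x,[L]\rangle=3\,\theta_o(E,\mathfrak s)=-\theta_o(E,\mathfrak s).\tag{5}$$

The summand $2$ in each $\theta(\ell)$ is there to make boundaries contribute zero:

**Lemma 6.1.** Let $S$ be a compact oriented surface neatly embedded in an oriented spin $d$-manifold $W$, $d\in\{4,5\}$, with $TW|_S=TS\oplus\mathbb R^{d-4}\oplus\varepsilon_{\mathbb C}$ as oriented bundles, $\varepsilon$ a flat real line bundle. For a boundary circle $\ell$, with the boundary orientation, let $\theta(\ell)=n+2(1+\delta)$, with $\delta$ computed from the frame (tangent, inward normal, $\mathbb R^{d-4}$, $\xi$, $i\xi$) of $TW|_\ell$. Then $\sum_{\ell\subset\partial S}\theta(\ell)=0$.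

*Proof.* Closed components contribute nothing, so take $S$ connected with $b\ge1$ boundary circles. Then $S$ deforms to a graph, and $\varepsilon_{\mathbb C}$ has a unit section $\xi$ over $S$.

**The rotations add up to zero.** Write $\nabla\xi=i\varpi\xi$ for the flat connection. Flatness gives $d\varpi=0$, and $\pi n(\ell)=\int_\ell\varpi$, so Stokes gives $\sum n(\ell)=0$.

**The number of $\delta$'s has the parity of $b$.** Choose an oriented frame of $TS$. Together with $\mathbb R^{d-4},\xi,i\xi$ it frames $TW|_S$. Comparison with the spin structure gives $\omega\in H^1(S;\mathbb Z/2)$, and $\sum_\ell\omega(\ell)=0$ because $\partial S$ is a boundary in $S$. Let the positively oriented frame (tangent, inward normal) rotate $r(\ell)$ times along $\ell$ against the frame of $TS$. Then $\delta(\ell)=\omega(\ell)+r(\ell)$ mod 2. By Poincaré–Hopf, $\sum r(\ell)=\pm\chi(S)$. So $\sum\delta(\ell)\equiv\chi(S)\equiv b$ mod 2, and $\sum2(1+\delta(\ell))\equiv2(b+b)\equiv0$ mod 4. $\square$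

*Check.* For a flat disk with $\varepsilon$ trivial, $n=0$. The tangent frame turns once, so $\delta=1$ and $\theta=0+2\cdot2=0$.

**Lemma 6.2.** $\theta$ depends only on $(E,\mathfrak s,\alpha,o)$, not on $\hat c,p_0,p$ or the perturbation.

*Proof.* First fix $p_0,p$, and let $\hat c_0,\hat c_1$ be two choices, already transverse, with curves $L_0,L_1$. We join them by an equivariant homotopy. The problem is the boundary: there the homotopy is forced to move along $\tilde k$ and may cross $p$.

**Step 1: a controlled homotopy on the boundary.** Let $\hat U$ be a component of $\partial\hat E$ and $H\subset\Gamma$ its stabilizer, the image of $\pi_1(\partial E)$. The connected set $\hat U$ maps to the discrete preimage of $p_0$, so $\hat c_i(\hat U)=q_i$ is a single point, fixed by $H$. Since $x|_{\partial E}\ne0$, $H\not\subset G$; as $H$ fixes a point over $\tilde k$, it has order 2, and $q_0,q_1$ lie on the line $A=\mathrm{Fix}(H)$. Let $\lambda:[0,1]\to A$ be a smooth path from $q_0$ to $q_1$, constant on $[0,\frac3{10}]$ and on $[\frac7{10},1]$, and on $(\frac3{10},\frac7{10})$ either of nonzero speed or (if $q_0=q_1$) constant.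 Its projection $\bar\lambda$ to $\tilde k$ is transverse to $p$, and $\bar\lambda^{-1}(p)$ is a finite subset of $(\frac3{10},\frac7{10})$, as the ends map to $p_0\ne p$.

A $\sigma$-invariant tubular neighborhood of $\tilde k$ is $\tilde k\times D$, $D\subset\mathbb C$ a disk, with $\sigma=\mathrm{id}\times(-1)$. The component over it containing $A$ is $A\times D$, on which the generator of $H$ fixes $A$ and covers $\sigma$, so it acts as $\mathrm{id}\times(-1)$. As $H\cap G=1$, $\hat U$ maps diffeomorphically onto $\partial\tilde E$, with the generator of $H$ corresponding to $T$. Choose $\eta:\partial\tilde E\to D$ with $\eta T=-\eta$, transverse to $0$ as a section of $\varepsilon_{\mathbb C}|_{\partial E}$, with zero set $Z\subset\partial E$. Let $\chi:[0,1]\to[0,1]$ be smooth, zero on $[0,\frac3{10}]\cup[\frac7{10},1]$ and equal to $1$ near $\bar\lambda^{-1}(p)$. The map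
$$\hat U\times[0,1]\to A\times D\subset\widetilde M,\qquad(y,t)\mapsto(\lambda(t),\chi(t)\eta(y))$$
is $H$-equivariant and equals $q_0,q_1$ at the ends. Since $\partial E$ is connected, $\Gamma$ permutes the components of $\partial\hat E$ transitively, so this extends uniquely to a $\Gamma$-equivariant map on $\partial\hat E\times[0,1]$, which agrees with $\hat c_0,\hat c_1$ at the ends. It is transverse to $p$, and downstairs the preimage of $p$ is $Z\times\bar\lambda^{-1}(p)$.

**Step 2: extend over $\hat E\times[0,1]$ and take the preimage of $p$.** Prescribe the map to be $\hat c_0$ on $\hat E\times[0,\frac1{10}]$, $\hat c_1$ on $\hat E\times[\frac9{10},1]$, the map of Step 1 on $\partial\hat E\times[0,1]$, and independent of the collar coordinate $u$ on a collar $\partial\hat E\times[0,1]_u\times[\frac2{10},\frac8{10}]$, where $\partial\hat E$ is $u=0$. These agree where they overlap. Since $\Gamma$ acts freely on $\hat E\times[0,1]$ and $\widetilde M$ is contractible, the map extends $\Gamma$-equivariantly to $\hat E\times[0,1]$. On $\partial E\times([0,\frac2{10}]\cup[\frac8{10},1])$ the induced map to $M$ is $p_0$, so near there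 nothing maps to $p$. In the prescribed product regions the map is transverse to $p$, with preimages $L_i\times$ interval and $Z\times\bar\lambda^{-1}(p)\times[0,1]_u$. Perturb it elsewhere to be transverse to $p$. The preimage of $p$, divided by $\mathbb Z/2$, is a neat surface $S\subset E\times[0,1]$ away from the corners, with normal bundle $\mathbb R\oplus\varepsilon_{\mathbb C}$ and
$$\partial S=L_0\times0\ \sqcup\ L_1\times1\ \sqcup\ Z\times\bar\lambda^{-1}(p).$$
Orient $S$ by $T(E\times[0,1])|_S=TS\oplus\mathbb R\oplus\varepsilon_{\mathbb C}$. Lemma 6.1 with $d=5$ says that the sum of the boundary contributions is $0$.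

**Step 3: identify the contributions.** At $L_i$ the inward normal is $\pm\partial_t$, and the frame of Lemma 6.1 is a stabilization of $(TL_i,1,\xi,i\xi)$ up to a constant matrix; so $\delta$ is the same as in the definition. Relative to the orientation of $L_i$, the orientation of $S=L_i\times$ interval is a fixed sign times $(TL_i,\partial_t)$, the same sign for $i=0,1$. The outward normal is $\partial_t$ at $i=1$ and $-\partial_t$ at $i=0$. As reversing a curve negates $\theta$, these parts contribute $\pm(\theta(L_1)-\theta(L_0))$.

At $Z\times t_j$, $t_j\in\bar\lambda^{-1}(p)$, the inward normal is the inward normal $\partial_u$ of $\partial E$. The summand $\mathbb R$ corresponds to $\pm\partial_t$ via $d\bar\lambda$, and $\varepsilon_{\mathbb C}$ is the normal bundle of $Z$ in $\partial E$ via $d\eta$, because $\chi=1$ near $t_j$. So $\delta$ is that of the frame $(TZ,\partial_u,\xi,i\xi)$ of $TE|_Z$. For each $j$ the boundary orientation is one sign, common to all components, times the orientation of $Z$ given by $T\partial E|_Z=TZ\oplus\varepsilon_{\mathbb C}$. Let $\theta(Z)$ be computed with these frames and this orientation.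 Then $Z\times t_j$ contributes $\pm\theta(Z)$, and
$$\theta(L_1)-\theta(L_0)=n_Z\,\theta(Z)\quad\text{for some }n_Z\in\mathbb Z.$$

**Step 4: $\theta(Z)=0$.** Extend $\eta$, independently of $u$ near $\partial E$, to a section of $\varepsilon_{\mathbb C}$ over all of $E$ transverse to $0$. Its zero set $S'$ is a neat surface with $TE|_{S'}=TS'\oplus\varepsilon_{\mathbb C}$, which orients it, and $\partial S'=Z$, with inward normal $\partial_u$ and boundary orientation a global sign times that of $Z$. Lemma 6.1 with $d=4$ gives $\theta(Z)=0$. So $\theta(L_1)=\theta(L_0)$.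

**Step 5: change $p_0$ and $p$.** Given distinct $p_0',p'\in\tilde k$, there is a $\sigma$-equivariant isotopy $h_t$ of $M$ with $h_0=\mathrm{id}$, $h_t(\tilde k)=\tilde k$, $h_1(p_0)=p_0'$, $h_1(p)=p'$: cut off a flow along $\tilde k$ radially in $\tilde k\times D$. Its lift $\tilde h_t$ with $\tilde h_0=\mathrm{id}$ commutes with $\Gamma$, since $\tilde h_ta\tilde h_t^{-1}a^{-1}$ lies in the discrete group $G$ and depends continuously on $t$. The map $\tilde h_1\hat c$ with $(p_0',p')$ has the same $L$, and $dh_1:T_pM\to T_{p'}M$ identifies all data, including $o$. So the value of $\theta$ is the same. $\square$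

**Lemma 6.3 (naturality).** Let $g$ be an orientation-preserving diffeomorphism of $E$, $\hat g$ a lift to $\hat E$, $\gamma\in\mathrm{Aut}(\Gamma)$ the automorphism $a\mapsto\hat ga\hat g^{-1}$ (transported by $\alpha$), and $\tilde g$ a diffeomorphism of $\widetilde M$ with $\tilde ga\tilde g^{-1}=\gamma(a)$ for all $a\in\Gamma$. Then $\theta_o(E,g_*\mathfrak s)=\pm\theta_o(E,\mathfrak s)$, with sign $+$ if $\bar g$ preserves the orientation of $\tilde k$ and $-$ otherwise.

*Proof.* We transport the whole construction by $g$ and $\tilde g$. Put $\hat c'=\tilde g\hat c\hat g^{-1}$. It is $\alpha$-equivariant: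
$$\hat c'(ay)=\tilde g\hat c(\gamma^{-1}(a)\hat g^{-1}y)=\tilde g\gamma^{-1}(a)\hat c\hat g^{-1}(y)=a\hat c'(y).$$
It sends $\partial\hat E$ to the preimage of $\bar g(p_0)\in\tilde k$. Since $G$ is characteristic, $x$ is $g$-invariant and $g$ lifts to $\tilde E$. For the point $\bar g(p)$ the map $\hat c'$ gives $L'=g(L)$, with all data transported by $g$ and $\bar g$; recall that the orientation of $N_p$ does not matter, so $\bar g$ may reverse the orientation of $M$. Hence $\theta_{\bar g_*o}(E,g_*\mathfrak s)=\theta_o(E,\mathfrak s)$, where the left side may be computed from $\hat c'$ by Lemma 6.2. Now use (4). $\square$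

## 7. For sums with twist spins the count is odd

Let $M$ be aspherical, $m\equiv2\pmod4$, $K=\tau_m(k)$, $P=K\#P_0$ and $E=E(P)=E_K\cup E_0^*$.

**Step 1: construct the map $c$.** By Section 3, $M=M_2^\circ\cup B$ with $\sigma=\sigma_2$ on $M_2^\circ$, where $B$ is the preimage of $N(a)$, a ball with linear involution. Let $p_0\in\tilde k$ be its center. Let $\rho:M\to M$ be the $\sigma$-equivariant map that collapses $B$ radially to $p_0$, stretches a collar of $B$, and is the identity elsewhere. It is equivariantly homotopic to the identity and restricts to a diffeomorphism $M\setminus B\to M\setminus p_0$. Define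
$$\beta:M_m^\circ\to M_2^\circ,\qquad\beta(x,s)=(x,ms/2),\quad\beta(y,z)=(y,z^{m/2}),$$
where $z^{-j}$ means $\bar z^{\,j}$; note that $m/2$ is an odd integer. If $ms=-v(x)$ then $2(ms/2)=-v(x)$, and $(x,s)\sim(R_{ms}x,s)$ goes to $(x,ms/2)\sim(R_{ms}x,ms/2)$, so $\beta$ is well defined. Adding $2\pi/m$ to $s$ adds $\pi$ to $ms/2$, so $\beta\sigma_m=\sigma\beta$. Also $\beta(\partial M_m^\circ)=\partial B$, and $\beta$ is a branched cover of degree $|m|/2$ up to sign.

The generator $x$ of $H^1(E;\mathbb Z/2)$ restricts on $E_K$ to the mod 2 class of $\Theta$. Hence the double cover $\tilde E$ of $x$ restricts over $E_K$ to $M_m^\circ\times\mathbb R/([\xi,u+4\pi]=[\sigma_m^2\xi,u])$ with $T[\xi,u]=[\sigma_m\xi,u-2\pi]$. Put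
$$c[\xi,u]=\rho\beta(\xi)\ \text{ there},\qquad c=p_0\ \text{ on the double cover of }E_0^*.$$
This is well defined since $\rho\beta\sigma_m^2=\rho\sigma^2\beta=\rho\beta$, continuous since $\rho$ sends $\partial B$ to $p_0$, and $cT=\rho\beta\sigma_m=\sigma c$. Since $\partial E\subset E_0^*$, $c(\partial\tilde E)=p_0$. The boundary $\partial E$ is a circle bundle over $P$, hence connected, and contains a meridian of $P$, on which $x\ne0$.

**Step 2: $c$ induces an isomorphism $\alpha:\pi_1(E)\to\Gamma$.** Lift $c$ to $\hat c:\hat E\to\widetilde M$. For a deck transformation $a$ of $\hat E$, $\hat ca$ is a lift of $c$ or of $\sigma c$, so $\hat ca=\alpha(a)\hat c$ for a unique $\alpha(a)\in\Gamma$. From $\hat cab=\alpha(a)\hat cb=\alpha(a)\alpha(b)\hat c$, $\alpha$ is a homomorphism, and $x$ is $\alpha$ followed by $\Gamma\to\Gamma/G$.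

Let $X=(B^3\setminus\operatorname{Int}N(a))\times\{s_0\}\subset E_K$, so $\pi_1(X)=\pi_1(S^3\setminus k)$. Up to isotopy, $E_K$ is $X\times S^1$ with $(\text{annulus})\times D^2$ attached along $(\text{annulus})\times\partial D^2$. In $X\times S^1$ the circle $y\times\partial D^2$ goes once around $S^1$ and $-m$ times around the meridian, so attaching sets the central generator of the $S^1$-factor equal to $\mu^m$ (up to the sign of $m$). Hence $\pi_1(E_K)=\pi_1(X)/\langle\langle[\mu^m,\pi_1(X)]\rangle\rangle$, and $\mu$ is a meridian of $K$. As $m$ is even, these commutators lie in $\langle\langle\mu^2\rangle\rangle$, and (3) gives that $\pi_1(X)\to\pi_1(E)$ is onto with kernel $\langle\langle\mu^2\rangle\rangle$.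

The preimage $\tilde X\subset\tilde E$ of $X$ consists of the points $[\xi,u]$ with $\xi=(x,s')$, $s'+u/m=s_0$, and $\beta(\xi)\in M$ lies over $x\in B^3\setminus\operatorname{Int}N(a)\subset S^3$. So $[\xi,u]\mapsto\beta(\xi)$ is an equivariant map $\tilde X\to M$ covering the inclusion $X\to S^3$. As $\rho$ is equivariantly homotopic to the identity, $c|_{\tilde X}$ is equivariantly homotopic to this map. Hence the composition $\pi_1(X)\to\pi_1(E)\xrightarrow{\alpha}\Gamma$ is, up to conjugation by $G$, the canonical map of Section 2, which is onto with kernel $\langle\langle\mu^2\rangle\rangle$. The first map is onto with the same kernel, so $\alpha$ is an isomorphism. All the data of Section 6 are in place.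

**Step 3: $\theta$ is odd.** Let $p\in\tilde k\setminus p_0$, let $Y=M_m^\circ\times0\subset E_K$ be a fibre of $\Theta$ and $\tilde Y$ a lift of it to $\tilde E$. Perturb $c$ equivariantly, near preimages of $p$, so that $c$ and $c|_{\tilde Y}$ are transverse to $p$. Then $L\subset\operatorname{Int}E_K$ is transverse to $Y$. The preimage of $Y$ is $\tilde Y\sqcup T\tilde Y$, so points of $L\cap Y$ correspond to points of $(c|_{\tilde Y})^{-1}(p)$. Since $x|_{E_K}$ is dual to $Y$,
$$\langle x,[L]\rangle=\#(L\cap Y)=\#(c|_{\tilde Y})^{-1}(p)\equiv\deg\big(\rho\beta:(M_m^\circ,\partial M_m^\circ)\to(M,p_0)\big)\equiv|m|/2\equiv1\pmod2 .$$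
As $\theta\equiv\langle x,[L]\rangle$ mod 2,
$$\theta_o(E(P),\mathfrak s)\ \text{is odd for both spin structures }\mathfrak s\text{ on }E(P).\tag{6}$$

*The case $m=2$ by hand.* Here $\beta=\mathrm{id}$ and no perturbation is needed. With $\xi_p=\rho^{-1}(p)=(y,0)$ in the part $I\times D^2$ of $M_2^\circ$, the curve $L$ is $\{[\xi_p,u]\}=\{\Psi_u(y,0)\}=\{(R_uy,0)\}$, a circle of latitude in $S^2\times0$. It is a meridian of $K_2$, and it meets $Y$ once.

**Proposition 7.1.** Let $M$ be aspherical, let $(K,K')$ be a Gluck pair with $K=\tau_m(k)$, $m\equiv2\pmod4$, and suppose that $P=K\#P_0$ and $P'=K'\#P_0$ are equivalent. Then there is $\gamma\in\mathrm{Aut}(\Gamma)$ such that *every* diffeomorphism $\tilde g$ of $\widetilde M$ with $\tilde ga\tilde g^{-1}=\gamma(a)$ $(a\in\Gamma)$ induces $\bar g:M\to M$ reversing the orientation of $\tilde k$.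

*Proof.* Proposition 5.1 gives an orientation-preserving diffeomorphism $g$ of $E=E(P)$ with $g_*\mathfrak s=\mathfrak s+x$. Let $\gamma$ be the automorphism induced by a lift of $g$. For any $\tilde g$ realizing $\gamma$, (5) and Lemma 6.3 give
$$-\theta_o(E,\mathfrak s)=\theta_o(E,\mathfrak s+x)=\theta_o(E,g_*\mathfrak s)=\pm\theta_o(E,\mathfrak s).$$
By (6), $\theta_o(E,\mathfrak s)$ is odd, hence different from its negative in $\mathbb Z/4$. So the sign is $-$, and $\bar g$ reverses $\tilde k$. $\square$

What remains is a question about $\Gamma$ and $M$ only: can every automorphism of $\Gamma$ be realized by a map that does not reverse $\tilde k$?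

## 8. Automorphisms of $\Gamma$ for pretzel knots, and the proof of Theorem 2.1

Let $k=P(p,q,r)$ as in Theorem 2.1, and from now on write $p,q,r$ for the absolute values. By Montesinos (Bol. Soc. Mat. Mexicana 18 (1973); see Burde–Zieschang, *Knots*, Ch. 12), $M$ is Seifert fibred over the orbifold $S^2(p,q,r)$, and $\sigma$ preserves the fibration, reverses the orientation of the fibres, and acts on the base as a reflection in a circle through the three cone points. As $\frac1p+\frac1q+\frac1r\le\frac13+\frac15+\frac17<1$, the base is hyperbolic. So (Scott, *The geometries of 3-manifolds*) $\widetilde M\cong\mathbb R^3$ is a line bundle, with fibres covering the Seifert fibres, over the universal orbifold cover $\mathbb H^2$ of the base, and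
$$1\to\langle h\rangle\to G\to\Delta(p,q,r)\to1$$
is exact, with $h$ (the regular fibre) central of infinite order. In particular $M$ is aspherical.

**Step 1: a circle action inverted by $\sigma$.** This will supply the one automorphism that is not inner. Orient the fibres coherently. There is a 1-form $\omega$ on $M$, positive along fibres, with integral $1$ over each regular fibre: such forms exist on fibred solid tori and can be patched by a partition of unity pulled back from the base. As $\sigma$ reverses fibres, $\omega'=\frac12(\omega-\sigma^*\omega)$ has the same properties, and $\sigma^*\omega'=-\omega'$. Let $V$ be the vector field tangent to the fibres with $\omega'(V)=1$. Regular fibres are orbits of period $1$, the exceptional fibres are orbits of period $1/p,1/q,1/r$ (as limits of regular fibres), and $\sigma_*V=-V$. So the flow $A_t$ of $V$ satisfies $A_1=\mathrm{id}$ and $\sigma A_t=A_{-t}\sigma$. Lift it to a flow $\tilde A_t$ on $\widetilde M$. It commutes with $G$; $\tilde A_1=h$ (choosing the sign of $h$); and $a\tilde A_ta^{-1}=\tilde A_{-t}$ for $a\in\Gamma\setminus G$. Thus $\langle h\rangle$ is normal in $\Gamma$,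 and elements of $\Gamma\setminus G$ invert $h$.

**Step 2: $\Gamma/\langle h\rangle$ is a triangle reflection group.** The group $\Gamma/\langle h\rangle$ acts on $\widetilde M/\{\tilde A_t\}\cong\mathbb H^2$. The action is faithful: an element of $G$ acting trivially lies in $\langle h\rangle$, and elements of $\Gamma\setminus G$ induce the reflection on the base. The quotient is the base modulo the reflection, i.e. the disk orbifold with mirror boundary and three corner reflectors of orders $p,q,r$. So $\Gamma/\langle h\rangle$ is the hyperbolic triangle reflection group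
$$\Delta^*=\langle a,b,c\mid a^2,b^2,c^2,(ab)^p,(bc)^q,(ca)^r\rangle,$$
in which $\Delta=G/\langle h\rangle$ is the orientation-preserving subgroup.

**Step 3: $\langle h\rangle$ is characteristic in $\Gamma$.** This lets automorphisms pass to $\Delta^*$. A nontrivial cyclic normal subgroup of $\Delta^*$ would give a $\Delta^*$-invariant point (rotation) or line (reflection, translation, glide reflection) in $\mathbb H^2$. This is impossible: an infinite discrete group fixes no point, and a group preserving a line is not cocompact. So every normal infinite cyclic subgroup of $\Gamma$ has trivial image in $\Delta^*$, i.e. lies in $\langle h\rangle$. Applying this to $\gamma^{\pm1}\langle h\rangle$ gives $\gamma\langle h\rangle=\langle h\rangle$ for $\gamma\in\mathrm{Aut}(\Gamma)$.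

**Step 4: $\mathrm{Aut}(\Delta^*)=\mathrm{Inn}(\Delta^*)$.** Here the orders must be pairwise distinct. Every automorphism of a discrete cocompact group of isometries of $\mathbb H^2$ is conjugation by a homeomorphism $\phi$ of $\mathbb H^2$ (Macbeath, Canad. J. Math. 19 (1967); Zieschang–Vogt–Coldewey, LNM 835). The elements with fixed set homeomorphic to a line are the reflections, so $\phi$ permutes the mirrors and hence the chambers. After composing with an element of $\Delta^*$, $\phi$ maps the fundamental triangle to itself. It preserves the orders $2p,2q,2r$ of the vertex stabilizers, which are pairwise distinct, so it fixes each vertex and preserves each side. Then $\phi a\phi^{-1}\ne1$ fixes the side of $a$ pointwise, so it is $a$; likewise for $b,c$.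

**Step 5: computation of $\mathrm{Aut}(\Gamma)$.** Let $\gamma\in\mathrm{Aut}(\Gamma)$. By Steps 3 and 4, after composing with an inner automorphism, $\gamma$ induces the identity on $\Delta^*$. Write $\gamma(h)=h^\epsilon$, $\epsilon=\pm1$. Choose lifts $\tilde a,\tilde b,\tilde c\in\Gamma\setminus G$ of $a,b,c$. They invert $h$. They are involutions: $\tilde a^2\in\langle h\rangle$ is both fixed and inverted under conjugation by $\tilde a$, so it is $1$, as $h$ has infinite order; likewise for the others. Write
$$(\tilde a\tilde b)^p=h^X,\quad(\tilde b\tilde c)^q=h^Y,\quad(\tilde c\tilde a)^r=h^Z;\qquad\gamma(\tilde a)=\tilde ah^i,\ \gamma(\tilde b)=\tilde bh^j,\ \gamma(\tilde c)=\tilde ch^l.$$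
Then $\gamma(\tilde a\tilde b)=\tilde ah^i\tilde bh^j=\tilde a\tilde b\,h^{j-i}$, and $\tilde a\tilde b\in G$ commutes with $h$. Applying $\gamma$ to the three relations gives
$$X+p(j-i)=\epsilon X,\quad Y+q(l-j)=\epsilon Y,\quad Z+r(i-l)=\epsilon Z.$$

*$\epsilon=1$.* If $\epsilon=-1$, dividing by $p,q,r$ and adding gives $X/p+Y/q+Z/r=0$. But with $\mathsf A=\tilde a\tilde b$, $\mathsf B=\tilde b\tilde c$ we have $\mathsf{AB}=\tilde a\tilde c=(\tilde c\tilde a)^{-1}$, and, as a central extension of $\Delta$ by $\langle h\rangle$,
$$G=\langle\mathsf A,\mathsf B,h\mid h\text{ central},\ \mathsf A^p=h^X,\ \mathsf B^q=h^Y,\ (\mathsf{AB})^r=h^{-Z}\rangle.$$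
So $H_1(M)$ has the presentation matrix with rows $(p,0,-X)$, $(0,q,-Y)$, $(r,r,Z)$, of determinant
$$pqZ+prY+qrX=pqr\Big(\frac Xp+\frac Yq+\frac Zr\Big).$$
This is nonzero, because the double branched cover of a knot has finite $H_1$. Hence $\epsilon=1$, and the three equations give $i=j=l$.

*What is left.* Conjugation by $h^e$ maps $\tilde a\mapsto\tilde ah^{-2e}$, and similarly $\tilde b,\tilde c$. So modulo inner automorphisms $\gamma$ is either the identity or
$$\tilde a\mapsto\tilde ah^{-1},\quad\tilde b\mapsto\tilde bh^{-1},\quad\tilde c\mapsto\tilde ch^{-1},\quad h\mapsto h.$$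
The latter is conjugation by $\tilde A_{1/2}$, since $\tilde A_{1/2}\tilde a\tilde A_{-1/2}=\tilde a\tilde A_{-1/2}\tilde A_{-1/2}=\tilde ah^{-1}$, and $\tilde A_{1/2}$ commutes with $h$. As $\tilde a,\tilde b,\tilde c,h$ generate $\Gamma$, *every $\gamma\in\mathrm{Aut}(\Gamma)$ is conjugation by some $\tilde g\in\Gamma\cup\Gamma\tilde A_{1/2}$.* In particular (R) holds.

**Step 6: these $\tilde g$ preserve the orientation of $\tilde k$.** Elements of $\Gamma$ induce $1$ or $\sigma$ on $M$, which fix $\tilde k$ pointwise. The map $\tilde A_{1/2}$ induces $A_{1/2}$. All periods are $1/n$ with $n\in\{1,p,q,r\}$ odd, so $\frac12$ is not a multiple of a period and $A_{1/2}$ has no fixed point. Since $\sigma A_{1/2}=A_{-1/2}\sigma=A_{1/2}\sigma$, it preserves the circle $\tilde k$. An orientation-reversing diffeomorphism of a circle has fixed points, so $A_{1/2}|_{\tilde k}$ preserves orientation.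

**Proof of Theorem 2.1.** By Lemma 3.1, $(K_2,K_{-2})$ is a Gluck pair, and by Proposition 4.2, $E(P_+)\cong E(P_-)$. If $P_+,P_-$ were equivalent, Proposition 7.1 with $m=2$ would give a $\gamma\in\mathrm{Aut}(\Gamma)$ for which every realizing $\tilde g$ reverses $\tilde k$. But by Steps 5 and 6, $\gamma$ is realized by a $\tilde g$ preserving the orientation of $\tilde k$. This is a contradiction. $\square$

## 9. From automorphisms to symmetries of the knot: Theorems 2.2 and 2.3

**Proof of Theorem 2.2.** The diffeomorphism of exteriors was obtained at the end of Section 4, and the statement on reversible knots is Proposition 1.1. Two claims remain.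

**The converse under (R).** Suppose (R) holds and $P_+,P_-$ are equivalent. We produce a symmetry of $k$. By Proposition 7.1 and (R) there is a diffeomorphism $\bar g$ of $M$ commuting with $\sigma$ and reversing $\tilde k$. By uniqueness of equivariant tubular neighborhoods, after an equivariant isotopy preserving $\tilde k$ we may assume that on $\tilde k\times D$ it is an orthogonal bundle map, in each fibre $z\mapsto e^{i\alpha}z$ or $z\mapsto e^{i\alpha}\bar z$. On the quotient $\tilde k\times(D/\pm1)$, with coordinate $z^2/|z|$, it induces multiplication by $e^{2i\alpha}$, possibly after conjugation, which is again an orthogonal bundle map, hence smooth. So $\bar g$ induces a diffeomorphism of $S^3=M/\sigma$ mapping $k$ to itself and reversing its orientation.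

**Hyperbolic $M$ satisfies (R).** A hyperbolic $M$ is aspherical. By Dinkelbach–Leeb (Geom. Topol. 13 (2009)) a smooth finite group action on a closed hyperbolic 3-manifold is smoothly conjugate to an isometric one. So $\sigma$ is an isometry of some hyperbolic metric, and $\Gamma\subset\mathrm{Isom}(\mathbb H^3)$. Let $\gamma\in\mathrm{Aut}(\Gamma)$; it preserves $G$. By Mostow rigidity $\gamma|_G$ is conjugation by an isometry $\tilde g$. Let $a\in\Gamma$ and $b'\in G$, $b=\gamma(b')$. Then
$$\gamma(a)\,b\,\gamma(a)^{-1}=\gamma(ab'a^{-1})=\tilde gab'a^{-1}\tilde g^{-1}=(\tilde ga\tilde g^{-1})\,b\,(\tilde ga\tilde g^{-1})^{-1},$$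
so $\gamma(a)$ and $\tilde ga\tilde g^{-1}$ act in the same way on $G$ by conjugation. The centralizer of $G$ in $\mathrm{Isom}(\mathbb H^3)$ is trivial, so they agree. $\square$

**Proof of Theorem 2.3.** By Gordon (*Knots in the 4-sphere*, Comment. Math. Helv. 51 (1976)) the Gluck reconstruction of $S^4$ along $K=\tau_m(k)$ is $S^4$. So $K'\subset S^4$ has exterior $E(K)$ and product parametrization $\kappa'=\kappa\tau$, and $(K,K')$ is a Gluck pair. By Proposition 4.2, $E(K\#P_0)\cong E(K'\#P_0)$. If $K\#P_0$ and $K'\#P_0$ were equivalent, Proposition 7.1 would provide $\gamma\in\mathrm{Aut}(\Gamma)$ all of whose realizations $\tilde g$ reverse $\tilde k$. In the pretzel case this contradicts Steps 5 and 6 of Section 8. In the other case $\gamma$ has a realization by (R), and as in the converse part of Theorem 2.2 it yields a diffeomorphism of $(S^3,k)$ reversing $k$, which is excluded by hypothesis. $\square$
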